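\title{A graph whose tree cover number exceeds its positive semidefinite maximum nullity}

\begin{abstract}
For a finite simple graph $G$, let $T(G)$ be the least number of vertex-disjoint induced trees that cover the vertices of $G$, and let $M_+(G)$ be the largest nullity of a real positive semidefinite matrix whose off-diagonal nonzero entries occur exactly at the edges of $G$. It has been conjectured that $T(G)\le M_+(G)$ for every graph. We disprove this with a graph on $22$ vertices that has $T=6$ and $M_+=5$. It belongs to a family built from the square of an odd cycle, for which we compute both parameters. Gluing copies along an edge gives connected graphs on which $T-M_+$ is unbounded and $T/M_+$ tends to $4/3$. The main step is a lower bound on the rank of Hermitian matrices with a cyclic five-diagonal pattern.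
\end{abstract}

\section{Introduction}

All graphs are finite and simple. For a graph $G$ with vertex set $V$, let $\mathcal S_+(G)$ be the set of real symmetric positive semidefinite matrices $A=(a_{xy})_{x,y\in V}$ such that, for $x\ne y$, $a_{xy}\neq0$ if and only if $xy$ is an edge of $G$; the diagonal entries are unrestricted. The \emph{positive semidefinite maximum nullity} of $G$ is
\[
M_+(G)=\max\{\operatorname{null}A: A\in\mathcal S_+(G)\}.
\]
A real positive semidefinite matrix of rank $d$ is the Gram matrix of vectors that span $\mathbb R^d$. So $|V|-M_+(G)$ is the least dimension in which one can assign vectors to the vertices so that two distinct vertices are adjacent exactly when their vectors are not orthogonal.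

A \emph{tree cover} of $G$ is a collection of vertex-disjoint induced subgraphs of $G$, each of them a tree (a single vertex is allowed), that together contain all vertices. The \emph{tree cover number} $T(G)$ is the least number of trees in a tree cover. A cover by $t$ trees has $|V|-t$ edges in its trees, so $|V|-T(G)$ is the largest number of edges that the trees of a cover can carry.

The simplest graphs suggest a comparison. For a tree, $T=M_+=1$ (Example~\ref{ex:tree}). For the complete graph $K_m$ with $m\ge2$, an induced tree has at most two vertices, so $T=\lceil m/2\rceil$, while the all-ones matrix gives $M_+=m-1$. It is known that $T=M_+$ for outerplanar graphs and for partial $2$-trees (subgraphs of graphs built from an edge by repeatedly adding a vertex joined to both ends of an existing edge), and that $T\le M_+$ for chordal graphs (graphs with no induced cycle of length at least four). Thus the two parameters agree on tree-like graphs and $M_+$ is the larger one on graphs made of cliques. The following statement is Conjecture~17 (Barioli et al.) in \cite{source}.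

\begin{quote}
\textbf{Conjecture.} For every graph $G$, $T(G)\le M_+(G)$.
\end{quote}

We show that the conjecture is false. Let $k\ge3$ and $n=2k+1$, and read indices in $\mathbb Z_n$. The graph $H_n$ has the $2n$ vertices $u_i,w_i$ $(i\in\mathbb Z_n)$ and the $4n$ edges
\[
u_iu_{i+1}\ \ (\text{\emph{cycle edges}}),\qquad u_{i-1}u_{i+1}\ \ (\text{\emph{chords}}),\qquad w_iu_{i-1},\ w_iu_{i+1}\ \ (\text{\emph{$w$-edges}}).
\]
The vertices $u_i$ induce the square of the cycle $C_n$, and each $w_i$ has degree two and forms a triangle $\Delta_i=\{u_{i-1},u_{i+1},w_i\}$ with one chord; see Figure~\ref{fig:H11}.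

\begin{theorem}\label{thm:main}
For every $k\ge5$, $T(H_{2k+1})=k+1$ and $M_+(H_{2k+1})=k$. In particular $H_{11}$, with $22$ vertices and $44$ edges, has $T=6>5=M_+$.
\end{theorem}

For $N\ge1$ let $J_{N,n}$ be obtained from $N$ disjoint copies of $H_n$ by identifying all copies of $u_0$ to one vertex and all copies of $u_2$ to one vertex. The copies of the chord $u_0u_2$ become one edge, and everything else stays disjoint. The graph $J_{N,n}$ is connected and has $2+N(2n-2)=2+4kN$ vertices.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For $k\ge5$ and $N\ge1$, $T(J_{N,2k+1})=(k-1)N+2$ and $M_+(J_{N,2k+1})=(k-2)N+2$. Hence $T-M_+=N$ is unbounded on connected graphs, and for $k=5$ the ratio $T/M_+=(4N+2)/(3N+2)$ tends to $4/3$.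
\item[(b)] Within the family $H_{2k+1}$, $k\ge3$, the range in Theorem~\ref{thm:main} is sharp: $M_+(H_7)=T(H_7)=4$ and $M_+(H_9)=T(H_9)=5$.
\item[(c)] In Theorem~\ref{thm:main} and in {\rm(a)} the values of $M_+$ are the same if real symmetric matrices are replaced by complex Hermitian ones.
\end{enumerate}
\end{theorem}

We do not determine the supremum of $T/M_+$ over all graphs.

In terms of the two quantities $|V|-T$ and $|V|-M_+$, the conjecture says that some tree cover carries at least as many edges as the minimum rank of a matrix in $\mathcal S_+(G)$. In $H_{11}$ a tree cover carries at most $16$ edges and the minimum rank is $17$. The difference comes from the parity of the cycle: the cycle edges used by a tree cover form a matching of $C_{11}$, which has at most $5$ edges, whereas $6$ cliques are used to cover the $11$ cycle edges. Section~\ref{sec:count} carries out these two counts, which give $T$ and a lower bound on $M_+$. The harder half is to show that no matrix does better than the clique cover. Section~\ref{sec:elim} reduces this to $n\times n$ matrices with a cyclic five-diagonal pattern, and Section~\ref{sec:rank}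 bounds their rank. Section~\ref{sec:small} treats $n=7$ and $n=9$, and Section~\ref{sec:glue} the glued graphs. All upper bounds on nullity are proved for Hermitian matrices and all constructions are real.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {0,...,10}{
  \draw[gray] ({90-360*\x/11}:2) -- ({90-360*(\x+1)/11}:2);
  \draw[gray] ({90-360*(\x-1)/11}:2) -- ({90-360*(\x+1)/11}:2);
  \draw[gray] ({90-360*(\x-1)/11}:2) -- ({90-360*\x/11}:3) -- ({90-360*(\x+1)/11}:2);
}
\foreach \x in {0,2,4,6,8}{
  \draw[ultra thick] ({90-360*(\x+1)/11}:3) -- ({90-360*\x/11}:2) -- ({90-360*(\x+1)/11}:2) -- ({90-360*(\x+2)/11}:3);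
}
\draw[ultra thick] ({90-360*10/11}:2) -- (90:3);
\foreach \x in {0,...,10}{
  \fill ({90-360*\x/11}:2) circle (2.2pt);
  \filldraw[fill=white] ({90-360*\x/11}:3) circle (2.2pt);
  \node at ({90-360*\x/11}:1.35) {\footnotesize $u_{\x}$};
  \node at ({90-360*\x/11}:3.38) {\footnotesize $w_{\x}$};
}
\end{tikzpicture}
\caption{The graph $H_{11}$: each $u_i$ is adjacent to $u_{i\pm1}$ and $u_{i\pm2}$, and each $w_i$ is adjacent to $u_{i-1}$ and $u_{i+1}$ only. The bold edges form a minimum tree cover, with five paths on four vertices and one single edge.}
\label{fig:H11}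
\end{figure}

\section{Tools}\label{sec:tools}

For a matrix $A$ and index sets $X,Y$, let $A[X,Y]$ be the submatrix with rows in $X$ and columns in $Y$. We write PSD for Hermitian positive semidefinite.

\begin{lemma}\label{lem:psd}
Let $A$ be a PSD matrix.
\begin{enumerate}
\item[(i)] If $x^*Ax=0$, then $Ax=0$. In particular, a row with a nonzero entry has a positive diagonal entry.
\item[(ii)] Let the index set be the disjoint union of $U$ and $W$, with $A[W,W]$ invertible. Then the Schur complement
\[
B=A[U,U]-A[U,W]\,A[W,W]^{-1}A[W,U]
\]
is PSD and $\operatorname{null}B=\operatorname{null}A$.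
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $A=Y^*Y$. Then $x^*Ax=\|Yx\|^2$, so $Yx=0$ and $Ax=0$. For the second claim take for $x$ a standard unit vector.

(ii) With the blocks ordered $U,W$, multiplication gives
\[
A=R^*\begin{pmatrix}B&0\\0&A[W,W]\end{pmatrix}R,\qquad R=\begin{pmatrix}I&0\\ A[W,W]^{-1}A[W,U]&I\end{pmatrix}.
\]
Since $R$ is invertible, the block diagonal matrix is PSD and has the nullity of $A$; its second block is invertible.
\end{proof}

The next fact says that a matrix of rank $k$ is determined by the rows and columns that pass through an invertible $k\times k$ submatrix.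

\begin{lemma}\label{lem:skeleton}
Let $B$ be a matrix of rank $k$ and let $M=B[O,E]$ be an invertible $k\times k$ submatrix. Then $B[X,Y]=B[X,E]\,M^{-1}B[O,Y]$ for all sets $X$ of rows and $Y$ of columns.
\end{lemma}

\begin{proof}
The $k$ columns of $B$ indexed by $E$ are independent, because $M$ is invertible, so they span the column space. Hence the columns indexed by $Y$ equal the columns indexed by $E$ times some matrix $Z$. The rows in $O$ give $B[O,Y]=MZ$, and the rows in $X$ give $B[X,Y]=B[X,E]Z$.
\end{proof}

Given a tree cover, call the edges of its trees \emph{tree edges}.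

\begin{lemma}\label{lem:counts}
Let $G$ be a graph with vertex set $V$.
\begin{enumerate}
\item[(i)] A tree cover with $t$ trees has $|V|-t$ tree edges, and every triangle of $G$ contains at most one tree edge.
\item[(ii)] If every edge of $G$ lies in one of $m$ given cliques, then $M_+(G)\ge|V|-m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A tree on $s$ vertices has $s-1$ edges. Two tree edges of a triangle share a vertex, so they lie in the same tree; this tree contains the three vertices and, being induced, the whole triangle, which is impossible.

(ii) Let $y_1,\dots,y_m\in\{0,1\}^V$ be the indicator vectors of the cliques. The entry of $\sum_j y_jy_j^T$ at a pair $x\neq x'$ is the number of cliques that contain both vertices, which is positive exactly when $xx'$ is an edge. So the sum lies in $\mathcal S_+(G)$, and its rank is at most $m$.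
\end{proof}

\begin{example}\label{ex:tree}
Let $G$ be a tree. Then $T(G)=1$, and Lemma~\ref{lem:counts}(ii), with the $|V|-1$ edges as cliques, gives $M_+(G)\ge1$. Conversely let $A\in\mathcal S_+(G)$ and let $w$ be a leaf with neighbor $v$. By Lemma~\ref{lem:psd}, $a_{ww}>0$, and the Schur complement of this entry has the nullity of $A$. It differs from $A[V\setminus\{w\},V\setminus\{w\}]$ only at the diagonal entry of $v$, so it lies in $\mathcal S_+(G-w)$. Removing leaves one at a time ends with a $1\times1$ matrix, so $\operatorname{null}A\le1$.
\end{example}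

Lemma~\ref{lem:counts} indicates where to look for a counterexample. Suppose that the edges of $G$ are covered by $m$ cliques, each an edge or a triangle. Each clique contains at most one tree edge, so $T(G)\ge|V|-m$, which is the same lower bound as for $M_+(G)$. One therefore wants a graph in which the bound is exact for $M_+$ but no tree cover can place a tree edge in every clique. An odd ring of overlapping triangles prevents the latter.

\section{Tree covers and clique covers of $H_n$}\label{sec:count}

\begin{proposition}\label{prop:count}
For $k\ge3$ and $n=2k+1$, $T(H_n)=k+1$ and $M_+(H_n)\ge k$.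
\end{proposition}

\begin{proof}
Take a tree cover with $t$ trees. Every edge of $H_n$ is a cycle edge or lies in one of the $n$ triangles $\Delta_i$. By Lemma~\ref{lem:counts}(i), at most $n$ tree edges lie in the $\Delta_i$. Two consecutive cycle edges $u_{i-1}u_i$, $u_iu_{i+1}$ lie in the triangle $\{u_{i-1},u_i,u_{i+1}\}$, so they are not both tree edges. Hence the cycle edges that are tree edges form a matching of a cycle of length $2k+1$, and there are at most $k$ of them. Therefore $2n-t\le n+k$, that is, $t\ge n-k=k+1$.

The $k+1$ sets
\begin{equation}\label{eq:cover}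
\{w_{2j+1},u_{2j},u_{2j+1},w_{2j+2}\}\quad(0\le j\le k-1),\qquad\{u_{2k},w_0\}
\end{equation}
partition the vertex set. Since $w_i$ is adjacent only to $u_{i-1}$ and $u_{i+1}$, each of the first $k$ sets induces the path $w_{2j+1}u_{2j}u_{2j+1}w_{2j+2}$, and the last set induces an edge (Figure~\ref{fig:H11}). So $T(H_n)=k+1$.

The chords and $w$-edges are covered by the $n$ triangles $\Delta_i$. The cycle edges are covered by the $k$ triangles $\{u_{i-1},u_i,u_{i+1}\}$ with $i=1,3,\dots,2k-1$ and the edge $\{u_{2k},u_0\}$. These are $n+k+1=3k+2$ cliques, and Lemma~\ref{lem:counts}(ii) gives $M_+(H_n)\ge2n-(n+k+1)=k$.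
\end{proof}

For $H_{11}$ the first count gives at most $11+5=16$ tree edges and $T=22-16=6$; the second gives a matrix of rank at most $11+6=17$ and nullity at least $5$.

\begin{remark}
Both features of $H_n$ are needed. If the same definition is used with $n=2k\ge6$ even, the $k$ paths in \eqref{eq:cover} already cover all vertices and $k$ triangles cover the cycle edges, so $T\le k\le M_+$. If the vertices $w_i$ are deleted from $H_{2k+1}$, the square of the cycle is covered by three trees whatever $k$ is: the induced paths $u_0u_2\cdots u_{2k-2}$ and $u_1u_3\cdots u_{2k-1}$ and the vertex $u_{2k}$. In $H_n$ these paths are expensive: if the chord of $\Delta_i$ is a tree edge, then neither edge at $w_i$ is, and $w_i$ is a tree by itself.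
\end{remark}

\section{Eliminating the vertices of degree two}\label{sec:elim}

It remains to bound $M_+(H_n)$ from above. As for the leaves in Example~\ref{ex:tree}, we remove the vertices $w_i$ by a Schur complement. There is one difference: $w_i$ has two neighbors, so the elimination also changes the entry at the chord $u_{i-1}u_{i+1}$ and may cancel it. The triangle $K_3$ shows that this matters. Eliminating one vertex from the all-ones $3\times3$ matrix leaves the zero $2\times2$ matrix, of nullity $2$, whereas a matrix in $\mathcal S_+(K_2)$ has nullity at most $1$. So after the elimination we lose all control over which chord entries vanish, and the following class of matrices is the one to study.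

The \emph{distance} of $i,j\in\mathbb Z_n$ is their distance on the cycle $C_n$. For $n=2k+1\ge7$ let $\mathcal P_n$ be the set of Hermitian matrices $B=(b_{ij})_{i,j\in\mathbb Z_n}$ such that
\[
b_{i,i+1}\ne0\ \text{ for all } i,\qquad b_{ij}=0\ \text{ whenever $i$ and $j$ have distance at least } 3.
\]
The diagonal entries and the \emph{chord entries} $c_i=b_{i-1,i+1}$ are arbitrary. Matrices in $\mathcal P_n$ are not required to be PSD.

Call a PSD matrix indexed by $V(H_n)$ \emph{admissible} if it is nonzero at cycle edges and $w$-edges and zero at all pairs of distinct non-adjacent vertices. Every matrix in $\mathcal S_+(H_n)$ is admissible. Nothing is required at the chords; this extra freedom costs nothing here and is what makes the gluing in Section~\ref{sec:glue} work.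

\begin{proposition}\label{prop:elim}
Let $n=2k+1\ge7$.
\begin{enumerate}
\item[(i)] For every admissible $A$ there is a PSD matrix $B\in\mathcal P_n$ with $\operatorname{null}B=\operatorname{null}A$.
\item[(ii)] For every real PSD matrix $B\in\mathcal P_n$ there is $A\in\mathcal S_+(H_n)$ with $\operatorname{null}A=\operatorname{null}B$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $U=\{u_i\}$ and $W=\{w_i\}$, and identify $U$ with $\mathbb Z_n$.

(i) The vertices $w_i$ are pairwise non-adjacent, so $A[W,W]$ is diagonal, with entries $d_i$. The row of $w_i$ has a nonzero entry, so $d_i>0$ by Lemma~\ref{lem:psd}(i); without positive semidefiniteness $d_i$ could be zero and the elimination would not be available. The Schur complement is $B=A[U,U]-\sum_i d_i^{-1}z_iz_i^*$, where $z_i=A[U,\{w_i\}]$ is supported on $\{u_{i-1},u_{i+1}\}$. So $B$ differs from $A[U,U]$ only on the diagonal and at pairs at distance $2$, and $B\in\mathcal P_n$. By Lemma~\ref{lem:psd}(ii), $B$ is PSD and has the nullity of $A$.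

(ii) Choose real numbers $t_i\ne0$ with $c_i+t_i^2\neq0$. Let $y_i\in\mathbb R^{V(H_n)}$ have entry $t_i$ at $u_{i-1}$ and $u_{i+1}$, entry $1$ at $w_i$, and $0$ elsewhere, and let $A$ be the sum of $\sum_iy_iy_i^T$ and the matrix $B$ extended by zeros. Then $A$ is real and PSD. Its entries are $b_{i,i+1}$ at cycle edges, $c_i+t_i^2$ at chords, $t_i$ at $w$-edges, and $0$ at non-adjacent pairs, so $A\in\mathcal S_+(H_n)$. Moreover $A[W,W]=I$, and the formula in (i) shows that the Schur complement of this block is $B$. Hence $\operatorname{null}A=\operatorname{null}B$.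
\end{proof}

\section{The rank of cyclic five-diagonal matrices}\label{sec:rank}

By Proposition~\ref{prop:elim} we have to bound the rank on $\mathcal P_n$ from below, for all $2^n$ patterns of zero and nonzero chord entries at once. When no chord entry vanishes the rank is close to $n$. Mixed patterns allow much smaller rank: the sum of the all-ones matrices on the sets $\{i-1,i,i+1\}$, $i=1,3,\dots,2k-1$, and $\{2k,0\}$ lies in $\mathcal P_n$ and has rank at most $k+1$. The content of the next proposition is that for $k\ge5$ no pattern goes below $k+1$.

\begin{proposition}\label{prop:rank}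
Let $k\ge3$, $n=2k+1$ and $B\in\mathcal P_n$.
\begin{enumerate}
\item[(i)] If all $c_i$ are nonzero, then $\operatorname{null}B\le4$.
\item[(ii)] If some $c_i$ is zero, then $\operatorname{rank}B\ge k$.
\item[(iii)] If $k\ge5$, then $\operatorname{rank}B\ge k+1$, that is, $\operatorname{null}B\le k$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of {\rm(i)}]
Let $Bx=0$ with $x_0=x_1=x_2=x_3=0$. For $2\le i\le n-3$, row $i$ reads $\sum_{|s|\le2}b_{i,i+s}x_{i+s}=0$ with $b_{i,i+2}=c_{i+1}\ne0$, so $x_{i-2}=\dots=x_{i+1}=0$ implies $x_{i+2}=0$. Successively $x_4=\dots=x_{n-1}=0$. So a kernel vector is determined by four coordinates.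
\end{proof}

\begin{proof}[Proof of {\rm(ii)}]
We look for an invertible $k\times k$ submatrix whose shape does not depend on the unknown chord entries. A chord usually joins indices of the same parity, so odd rows against even columns is the natural choice; the vanishing chord entry is used to remove the one exception. After a rotation, $c_0=b_{2k,1}=0$. Let
\[
O=\{1,3,\dots,2k-1\},\qquad E=\{2,4,\dots,2k\},
\]
number the elements of $O$ and $E$ by $a=1,\dots,k$, so that the $a$-th elements are $2a-1$ and $2a$, and write $B$ in blocks for the order $O,E,\{0\}$: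
\[
B=\begin{pmatrix}Q&M&g\\ M^*&P&f\\ g^*&f^*&b_{0,0}\end{pmatrix}.
\]
Two indices in $\{0,\dots,2k\}$ whose difference has absolute value $d$ have distance $\min(d,n-d)$. This determines the shape of each block.
\begin{itemize}
\item $M_{ab}=b_{2a-1,2b}$, and $d=|2(b-a)+1|$ is odd and at most $2k-1$. Distance $1$ means $d=1$, that is $b=a$ or $b=a-1$. Distance $2$ means $d=2k-1$, which occurs only for the pair $(1,2k)$, where the entry is $\overline{c_0}=0$. So $M$ is lower bidiagonal with $M_{aa}\ne0$ and $M_{a,a-1}\neq0$.
\item In $P$ and $Q$, $d=2|a-b|\le2k-2$. If $|a-b|\ge2$, then $d\ge4$ and $n-d\ge3$. So $P$ and $Q$ are tridiagonal, with $Q_{a,a+1}=c_{2a}$ and $P_{a,a+1}=c_{2a+1}$.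
\item The indices at distance at most $2$ from $0$ are $1,2,2k-1,2k$. So $g=(\alpha,0,\dots,0,\beta)^T$ and $f=(\gamma,0,\dots,0,\delta)^T$ with $\alpha=b_{1,0}\ne0$ and $\delta=b_{2k,0}\ne0$.
\end{itemize}
The triangular matrix $M$ is invertible, so $\operatorname{rank}B\ge k$.
\end{proof}

\begin{proof}[Proof of {\rm(iii)}]
If all $c_i$ are nonzero, then (i) gives $\operatorname{rank}B\ge n-4=2k-3\ge k+1$. Otherwise we use the block form above and suppose, for a contradiction, that $\operatorname{rank}B=k$. Then Lemma~\ref{lem:skeleton} turns the rank condition into explicit equations. Only block indices $a\le5$ will occur, so the argument for general $k$ is the argument for $k=5$, and the reader may keep that case in mind.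

\emph{Normalization.} To make $M^{-1}$ explicit, replace $B$ by $DBD^*$ with $D=\operatorname{diag}(d_i)$ invertible; this preserves the rank, the zero pattern and the Hermitian property. The new entry at $(j,j+1)$ is $d_jb_{j,j+1}\overline{d_{j+1}}$, so by choosing $d_2,d_3,\dots,d_{2k}$ in turn we obtain $b_{j,j+1}=1$ for odd $j$ and $b_{j,j+1}=-1$ for even $j$, $1\le j\le 2k-1$. Then $M_{aa}=1$ and $M_{a,a-1}=-1$: the matrix $M$ takes differences of consecutive coordinates, and its inverse $L$ takes partial sums, $L_{pq}=1$ for $p\ge q$ and $L_{pq}=0$ for $p<q$. For $k=5$,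
\[
L=\begin{pmatrix}1&&&&\\1&1&&&\\1&1&1&&\\1&1&1&1&\\1&1&1&1&1\end{pmatrix},\quad
P=\begin{pmatrix}\ast&c_3&&&\\ \overline{c_3}&\ast&c_5&&\\&\overline{c_5}&\ast&c_7&\\&&\overline{c_7}&\ast&c_9\\&&&\overline{c_9}&\ast\end{pmatrix},\quad
Q=\begin{pmatrix}\ast&c_2&&&\\ \overline{c_2}&\ast&c_4&&\\&\overline{c_4}&\ast&c_6&\\&&\overline{c_6}&\ast&c_8\\&&&\overline{c_8}&\ast\end{pmatrix}.
\]

\emph{The equations.} Lemma~\ref{lem:skeleton} with $(X,Y)$ equal to $(E,O)$, $(E,\{0\})$ and $(\{0\},O)$ gives $B[E,O]=PLQ$, $f=PLg$ and $g^*=f^*LQ$. Taking adjoints in the last one,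
\begin{equation}\label{eq:three}
PLQ=B[E,O],\qquad PLg=f,\qquad QL^Tf=g.
\end{equation}
The first equation cannot be contradictory by itself: it does not involve the index $0$, and on the indices $1,\dots,2k$ the sum of the all-ones matrices on $\{1,2,3\},\{3,4,5\},\dots,\{2k-3,2k-2,2k-1\},\{2k-1,2k\}$ has the required pattern and rank at most $k$. The index $0$, which closes the odd cycle, enters through the other two equations, and we use them first.

\emph{Vanishing sums.} We have $(Lg)_p=\alpha$ for $p\le k-1$. Row $3$ of $P$ is supported on the columns $2,3,4\le k-1$, and $f_3=0$. So row $3$ of $PLg=f$ reads $\alpha(P_{32}+P_{33}+P_{34})=0$, and $\alpha\neq0$ gives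
\begin{equation}\label{eq:Psum}
P_{32}+P_{33}+P_{34}=0.
\end{equation}
We have $(L^Tf)_q=\sum_{p\ge q}f_p=\delta$ for $q\ge2$. For $j=3,4$, row $j$ of $Q$ is supported on the columns $j-1,j,j+1\ge2$, and $g_j=0$ because $1<j<k$. So $\delta(Q_{j,j-1}+Q_{jj}+Q_{j,j+1})=0$. Dividing by $\delta\ne0$ and conjugating,
\begin{equation}\label{eq:Qsum}
Q_{23}+Q_{33}+Q_{43}=0,\qquad Q_{34}+Q_{44}+Q_{54}=0.
\end{equation}
The inequality $4\le k-1$, needed for \eqref{eq:Psum} and for $j=4$, is where $k\ge5$ is used.

\emph{Consecutive chord entries.} The $(i,j)$ entry of the first equation in \eqref{eq:three} is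
\begin{equation}\label{eq:entry}
\sum_{p\ge q}P_{ip}Q_{qj}=b_{2i,2j-1},
\end{equation}
where only $|p-i|\le1$ and $|q-j|\le1$ contribute. We evaluate it at three pairs at distance $3$.
\begin{itemize}
\item $(i,j)=(2,4)$: here $p\le3\le q$, so only $p=q=3$ contributes, and $c_5c_6=P_{23}Q_{34}=b_{4,7}=0$.
\item $(i,j)=(3,5)$: here $p\le4\le q$, so only $p=q=4$ contributes, and $c_7c_8=P_{34}Q_{45}=b_{6,9}=0$.
\item $(i,j)=(4,3)$: all pairs with $p\in\{3,4,5\}$ and $q\in\{2,3,4\}$ contribute except $(p,q)=(3,4)$, so
\[
(P_{43}+P_{44}+P_{45})(Q_{23}+Q_{33}+Q_{43})-P_{43}Q_{43}=b_{8,5}=0.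
\]
By the first sum in \eqref{eq:Qsum}, $\overline{c_7}\,\overline{c_6}=P_{43}Q_{43}=0$.
\end{itemize}
Thus in each of the pairs $(c_5,c_6)$, $(c_6,c_7)$, $(c_7,c_8)$ one member is zero.

\emph{The edge $\{6,7\}$.} For $(i,j)=(3,4)$ we have $p\in\{2,3,4\}$ and $q\in\{3,4,5\}$, and the pairs with $p\ge q$ are $(3,3),(4,3),(4,4)$. Eliminating the diagonal entries with \eqref{eq:Psum} and the second sum in \eqref{eq:Qsum},
\begin{align*}
b_{6,7}&=P_{33}Q_{34}+P_{34}(Q_{34}+Q_{44})=-(P_{32}+P_{34})Q_{34}-P_{34}Q_{54}\\
&=-\bigl(\overline{c_5}\,c_6+c_6c_7+c_7\,\overline{c_8}\bigr).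
\end{align*}
The last equality uses that $B$ is Hermitian. Each of the three products has a zero factor, so $b_{6,7}=0$, although $b_{6,7}=-1$. This contradiction proves (iii).
\end{proof}

\begin{corollary}\label{cor:upper}
Let $k\ge3$, $n=2k+1$, and let $A$ be an admissible matrix for $H_n$. Then $\operatorname{null}A\le k$ if $k\ge5$, and $\operatorname{null}A\le k+1$ if $k\in\{3,4\}$.
\end{corollary}

\begin{proof}
Take $B\in\mathcal P_n$ as in Proposition~\ref{prop:elim}(i). For $k\ge5$ apply Proposition~\ref{prop:rank}(iii). For $k\in\{3,4\}$, parts (i) and (ii) give $\operatorname{null}B\le\max(4,n-k)=k+1$.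
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:count} gives $T(H_n)=k+1$ and $M_+(H_n)\ge k$, and Corollary~\ref{cor:upper} gives $M_+(H_n)\le k$ for $k\ge5$.
\end{proof}

\section{The graphs $H_7$ and $H_9$}\label{sec:small}

\begin{proof}[Proof of Theorem~\ref{thm:more}{\rm(b)}]
For $k\in\{3,4\}$, Proposition~\ref{prop:count} and Corollary~\ref{cor:upper} give $M_+(H_n)\le k+1=T(H_n)$. By Proposition~\ref{prop:elim}(ii) it suffices to find a real PSD matrix $B\in\mathcal P_n$ of rank $k$, for its nullity is $n-k=k+1$.

\emph{The case $n=7$.} Here $k+1=4$ is the bound of Proposition~\ref{prop:rank}(i), so all chord entries may be nonzero, and we try a circulant matrix. Let $Z$ be the $7\times7$ cyclic shift matrix and $R=(Z+Z^{-1})/2$. The eigenvalues of $Z$ are the seventh roots of unity, so those of the real symmetric matrix $R$ are $\lambda_j=\cos(2\pi j/7)$, $0\le j\le6$, with $\lambda_j=\lambda_{7-j}$ and $\lambda_0>\lambda_1>0>\lambda_2>\lambda_3$. Let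
\[
B=(R-\lambda_2I)(R-\lambda_3I)=\tfrac14(Z^2+Z^{-2})-\tfrac12(\lambda_2+\lambda_3)(Z+Z^{-1})+\bigl(\tfrac12+\lambda_2\lambda_3\bigr)I.
\]
Its eigenvalues $(\lambda_j-\lambda_2)(\lambda_j-\lambda_3)$ are positive for $j=0,1,6$ and zero for $j=2,3,4,5$, so $B$ is PSD of rank $3$. Its entries at distance $3$ are $0$, and those at distance $1$ are $-(\lambda_2+\lambda_3)/2>0$. So $B\in\mathcal P_7$.

\emph{The case $n=9$.} Let $e_1,\dots,e_4$ be orthonormal in $\mathbb R^4$ and let $B$ be the Gram matrix of
\begin{gather*}
v_1=v_2=e_1,\qquad v_4=v_5=e_2,\qquad v_7=v_8=e_3,\\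
v_0=e_1-e_3+e_4,\qquad v_3=e_2-e_1+e_4,\qquad v_6=e_3-e_2+e_4.
\end{gather*}
These vectors span $\mathbb R^4$, so $B$ is PSD of rank $4$. The isometry $e_1\mapsto e_2\mapsto e_3\mapsto e_1$, $e_4\mapsto e_4$ sends $v_i$ to $v_{i+3}$, so it suffices to compute $v_i\cdot v_{i+d}$ for $i=0,1,2$ and $d=1,3,4$:
\[
\begin{array}{llll}
d=1: & v_0\cdot v_1=1, & v_1\cdot v_2=1, & v_2\cdot v_3=-1,\\
d=3: & v_0\cdot v_3=-1+1=0, & v_1\cdot v_4=0, & v_2\cdot v_5=0,\\
d=4: & v_0\cdot v_4=0, & v_1\cdot v_5=0, & v_2\cdot v_6=0.
\end{array}
\]
So $B\in\mathcal P_9$.
\end{proof}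

\begin{remark}
The second example shows which step of Proposition~\ref{prop:rank}(iii) breaks for $k=4$. It has $c_0=v_8\cdot v_1=0$, so it is in the position used there. One can try to run the proof with all block indices lowered by one, at the edge $\{4,5\}$. The sums in row $2$ of $P$ and column $3$ of $Q$ still vanish, and $c_3c_4=c_5c_6=0$ still follow. But column $2$ of $Q$ meets the index $1$, where $(L^Tf)_1=\gamma+\delta$ need not equal $\delta$, so the argument for $c_4c_5=0$ fails. In the example, $c_4c_5=(v_3\cdot v_5)(v_4\cdot v_6)=-1$.
\end{remark}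

\section{Gluing along a chord}\label{sec:glue}

Both parameters add over connected components, so $N$ disjoint copies of $H_{11}$ have $T-M_+=N$ and $T/M_+=6/5$. Gluing the copies at two vertices makes the graph connected and lowers the contribution of each copy to both parameters by two, which improves the ratio from $6/5$ toward $4/3$. The difficulty is in the upper bound on $M_+$: we must bound the nullity of the part of a copy that remains after the two shared vertices are deleted. The next lemma returns from that part to a matrix on the whole copy, with nullity larger by exactly two, at the price of changing the entries among the shared vertices.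

\begin{lemma}\label{lem:complete}
Let $A$ be a PSD matrix whose index set is the disjoint union of $S$ and $Y$, and let $K=A[Y,Y]$. There is a PSD matrix $A'$ that differs from $A$ only in the block $S\times S$ and has $\operatorname{null}A'=\operatorname{null}K+|S|$.
\end{lemma}

\begin{proof}
Let $G=A[Y,S]$. If $Ky=0$, extend $y$ by zeros on $S$ to a vector $x$. Then $x^*Ax=y^*Ky=0$, so $Ax=0$ by Lemma~\ref{lem:psd}(i), and the rows in $S$ give $G^*y=0$. Thus the columns of $G$ are orthogonal to $\ker K$, so they lie in the range of the Hermitian matrix $K$, and $G=KX$ for some $X$. With the blocks ordered $S,Y$, let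
\[
A'=\begin{pmatrix}X&I\end{pmatrix}^*K\begin{pmatrix}X&I\end{pmatrix}=\begin{pmatrix}X^*KX&G^*\\G&K\end{pmatrix}.
\]
This matrix is PSD. Its rank is at most $\operatorname{rank}K$ by the factorization and at least $\operatorname{rank}K$ because $K$ is a submatrix. Since $A'$ has $|S|$ more columns than $K$, the claim on the nullity follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}{\rm(a)}]
Let $J=J_{N,n}$ with $n=2k+1$, let $S=\{u_0,u_2\}$, and for $1\le r\le N$ let $Y_r$ be the set of vertices of the $r$-th copy other than $u_0,u_2$. Each set $S\cup Y_r$ induces $H_n$, and there are no edges between different sets $Y_r$.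

\emph{Tree cover number.} Every edge of $J$ is a cycle edge of one copy or lies in a triangle $\Delta_i$ of some copy. By Lemma~\ref{lem:counts}(i), each of these $Nn$ triangles contains at most one tree edge, and in each copy two consecutive cycle edges lie in a triangle, so at most $k$ cycle edges per copy are tree edges. Hence there are at most $N(n+k)=N(3k+1)$ tree edges, and
\[
T(J)\ge2+4kN-N(3k+1)=(k-1)N+2.
\]
For equality take the cover \eqref{eq:cover} in each copy. The vertex $u_0$ lies in the path on $\{w_1,u_0,u_1,w_2\}$ and $u_2$ lies in the path on $\{w_3,u_2,u_3,w_4\}$. Unite the $N$ paths through $u_0$. They share only $u_0$, they avoid $u_2$, and their other vertices lie in different sets $Y_r$, so their union induces a tree. The same holds with $u_0$ and $u_2$ exchanged for the $N$ paths through $u_2$. Together with the remaining $k-1$ trees of each copy this is a cover by $(k-1)N+2$ trees.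

\emph{Lower bound on $M_+$.} The clique covers from Proposition~\ref{prop:count}, one for each copy, cover the edges of $J$ by $N(3k+2)$ cliques. Lemma~\ref{lem:counts}(ii) gives $M_+(J)\ge2+4kN-N(3k+2)=(k-2)N+2$.

\emph{Upper bound on $M_+$.} Let $A$ be a PSD matrix whose off-diagonal nonzero entries are exactly at the edges of $J$, and let $K_r=A[Y_r,Y_r]$. The kernel vectors of $A$ that vanish on $S$ form a subspace of codimension at most $2$ in $\ker A$. For such a vector $x$, the rows of $Ax=0$ in $Y_r$ say that the restriction of $x$ to $Y_r$ lies in $\ker K_r$, and $x$ is determined by these restrictions. Hence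
\[
\operatorname{null}A\le2+\sum_{r=1}^N\operatorname{null}K_r.
\]
Fix $r$ and apply Lemma~\ref{lem:complete} to the principal submatrix of $A$ on $S\cup Y_r$. The resulting matrix $A'$ differs from this submatrix only at the diagonal entries of $u_0,u_2$ and at the pair $u_0u_2$. This pair is a chord, where admissible matrices are unrestricted; this is the reason for gluing along a chord. So $A'$ is admissible for $H_n$, and Corollary~\ref{cor:upper} gives $\operatorname{null}K_r+2=\operatorname{null}A'\le k$ for $k\ge5$. Therefore $\operatorname{null}A\le2+N(k-2)$.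
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}{\rm(c)}]
Real symmetric matrices are Hermitian, so passing to Hermitian matrices cannot lower the maximum nullity. It cannot raise it either, because Corollary~\ref{cor:upper} and the upper bound in the proof of (a) hold for all Hermitian positive semidefinite matrices with the given graph.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Connections to zero forcing: Tree covers and power domination},
\texttt{http://www.aimath.org/\~{}hogben/Bozeman-thesis.pdf}.

\end{thebibliography}
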